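# Projective planes in varieties of modular ortholattices

## 1. Bruns' conjecture: varieties outside the chain $[MO0]\subset[MO1]\subset\cdots\subset[MO\omega]$

**Theorem 1 (Bruns' conjecture).** Every variety of modular ortholattices which is different from all the $[MOn]$, $0\le n\le\omega$, contains an algebra whose lattice reduct is a projective plane.

The problem, a conjecture of G. Bruns, is taken from "Varieties of Modular Ortholattices" (https://macsphere.mcmaster.ca/bitstream/11375/5962/1/fulltext.pdf). Let us unpack every word.

**Definition (modular ortholattice).** A modular ortholattice (MOL) is an algebra $(L;\vee,\wedge,{}',0,1)$ such that $(L;\vee,\wedge,0,1)$ is a bounded modular lattice and $x\mapsto x'$ is an orthocomplementation: $x''=x$, $x\le y\iff y'\le x'$, $x\vee x'=1$ and $x\wedge x'=0$.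

Modularity is the law $x\le z\Rightarrow x\vee(y\wedge z)=(x\vee y)\wedge z$; it is used on nearly every line below. De Morgan's laws follow from order reversal. We write $x\perp y$ for $x\le y'$; then $x\wedge y=0$.

**Definition (the algebras $MOn$).** For a cardinal $n\ge2$, $MOn$ consists of $0$, $1$ and $2n$ pairwise incomparable atoms, which the orthocomplementation pairs up, fixing none. $MO0$ is the one-element MOL and $MO1$ is the two-element Boolean algebra.

A variety is a class closed under homomorphic images, subalgebras and products; $[MOn]$ is the variety generated by $MOn$. These varieties form a chain $[MO0]\subset[MO1]\subset\cdots\subset[MO\omega]$ in which $[MO(n+1)]$ covers $[MOn]$ for $n<\omega$. It is known that every variety of MOLs off this chain contains $[MO\omega]$; we shall not use this. Theorem 1 says what else must be there.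

**Definition (projective plane).** A projective plane is an irreducible complemented modular lattice of height 3, where irreducible means: not a direct product of two lattices with more than one element each.

An MOL has *height $\ge N$* if it has a chain $0<z_1<\dots<z_N$. It has *infinite height* if this holds for every $N$, and *finite height* otherwise. "S.i." abbreviates subdirectly irreducible: there is a least nontrivial congruence, so two nontrivial congruences never intersect trivially. By Birkhoff's theorem a variety is generated by its s.i. members. Call a variety *unbounded* if for every $N$ it has an s.i. member of height $\ge N$.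

Theorem 1 will come from a sharper statement about unbounded varieties. Let $F$ be a field and $d\ge1$. Put $\mathcal E=\{0,1\}^d$, $K_d=F(x_1,\dots,x_d)$ and $x^\varepsilon=\prod_i x_i^{\varepsilon_i}$. Let $Q_d(F)$ be the lattice of subspaces of $K_d^{\mathcal E}$ with $U\mapsto U^\perp$ for the form $\langle a,b\rangle=\sum_{\varepsilon\in\mathcal E}x^\varepsilon a_\varepsilon b_\varepsilon$. Section 2 checks that it is an MOL of height $2^d$. A prime field is $\mathbb Q$ or some $\mathbb F_p$.

**Theorem 2.** Every unbounded variety $V$ of MOLs contains, for some prime field $F$, all $Q_d(F)$, $d\ge1$. In particular $V$ contains the MOL of subspaces of $F(x,y)^3$ with the form $\langle1,x,y\rangle$, a projective plane.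

For a prime field $F$ let $\mathcal W_F$ be the variety generated by all $Q_d(F)$, $d\ge 1$.

**Theorem 3.**
(a) A variety $V$ of MOLs contains a projective plane if and only if $V\ne[MOn]$ for all $0\le n\le\omega$.
(b) If $V$ has an s.i. member of finite height $h\ge3$, then intervals $[0,a]$ of that member with $a$ of height $3$ are projective planes in $V$. If $V$ is unbounded, then $V$ contains, for some prime field $F$, the Pappian plane $F(x,y)^3$ with form $\langle1,x,y\rangle$, and $V$ contains irreducible MOLs of every finite height $\ge1$.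
(c) $V$ is unbounded if and only if $V\supseteq\mathcal W_F$ for some prime field $F$. The varieties $\mathcal W_{\mathbb Q}$, $\mathcal W_{\mathbb F_p}$ ($p$ prime) are pairwise distinct and are exactly the minimal unbounded varieties.

Theorem 3 is proved in Section 11 and is not needed for Theorem 1.

## 2. Subspace lattices of anisotropic forms

Let $W$ be a finite-dimensional vector space with a symmetric bilinear form that is anisotropic: $\langle u,u\rangle=0$ only for $u=0$. Then $U\cap U^\perp=0$ for every subspace $U$, the form is nondegenerate, so $\dim U+\dim U^\perp=\dim W$ and $U^{\perp\perp}=U$. Hence the subspaces form an MOL of height $\dim W$.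

Three examples with the dot product. In $\mathbb F_3^2$ the form $a^2+b^2$ is anisotropic because $-1$ is not a square. The four lines are spanned by $(1,0),(0,1),(1,1),(1,2)$ and are paired by $(1,0)\perp(0,1)$, $(1,1)\perp(1,2)$: this is $MO2$. The plane $\mathbb Q^2$ has countably many lines, paired by orthogonality: this is $MO\omega$. The space $\mathbb Q^3$ gives a projective plane.

Over $\mathbb F_p$ there is no such form in dimension 3: $\alpha a^2+\beta b^2+\gamma c^2$ with nonzero coefficients always has a nontrivial zero. For odd $p$ the sets $\{\alpha a^2\}$ and $\{-\gamma-\beta b^2\}$ have $(p+1)/2$ elements each, so they meet, and we take $c=1$. For $p=2$ take $(1,1,0)$. This fact returns in Section 7. Passing to a function field repairs it.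

**Lemma 1.** The form $\sum_\varepsilon x^\varepsilon a_\varepsilon b_\varepsilon$ on $K_d^{\mathcal E}$ is anisotropic, for every field $F$. So $Q_d(F)$ is an MOL of height $2^d$.

*Proof.* Suppose $\sum x^\varepsilon a_\varepsilon^2=0$. Multiplying by a common denominator, we may take the $a_\varepsilon$ to be polynomials. If $a_\varepsilon\ne0$ has lexicographically leading exponent $m$, then $x^\varepsilon a_\varepsilon^2$ has leading exponent $\varepsilon+2m\equiv\varepsilon\pmod2$, with coefficient a nonzero square. For different $\varepsilon$ these exponents are distinct, so nothing cancels the largest one. Hence all $a_\varepsilon=0$. ∎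

**Lemma 2.** Let $W\ne0$ be a finite-dimensional vector space. Its subspace lattice is simple (as a lattice), hence irreducible.

*Proof.* Let $\varphi$ be a lattice congruence with $x\,\varphi\,y$, $x\ne y$. Then $x\wedge y\;\varphi\;x\vee y$. Let $w\neq0$ be a complement of $x\wedge y$ in $[0,x\vee y]$. We get $w=w\wedge(x\vee y)\;\varphi\;w\wedge(x\wedge y)=0$. So some line $\langle u\rangle\le w$ is $\varphi$-congruent to $0$. For a line $\langle v\rangle\ne\langle u\rangle$ put $y_0=\langle u+v\rangle$. Then $\langle v\rangle\vee y_0=\langle u\rangle\vee y_0\;\varphi\;y_0$, and meeting with $\langle v\rangle$ gives $\langle v\rangle\;\varphi\;\langle v\rangle\wedge y_0=0$. So all lines are congruent to $0$, hence so is their join $W$, and $\varphi$ is total. A proper direct decomposition would give a congruence that is neither trivial nor total. ∎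

## 3. Varieties whose subdirectly irreducible members have height at most two

**Step 1: a variety off the chain has an s.i. member of height at least 3.** This is the only place where the hypothesis of Theorem 1 is used.

Let $V\neq[MOn]$ for all $0\le n\le\omega$, and suppose that all s.i. members of $V$ have height $\le2$. An MOL of height 1 is the two-element algebra. In an MOL of height 2 every element other than $0,1$ is an atom, and none equals its own complement, since $x=x'$ would give $0=x\wedge x'=x=x\vee x'=1$. So it is either the four-element Boolean algebra, which is a product of two two-element algebras and not s.i., or some $MO\kappa$ with $\kappa\ge2$. Hence each s.i. member of $V$ is the two-element algebra or $MO\kappa$ with $\kappa\ge2$.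

If there are no s.i. members, $V=[MO0]$. Note that $MOm$ is a subalgebra of $MOn$ for $1\le m\le n$. If the $\kappa$'s are bounded by a finite number, $V$ is therefore generated by the largest algebra that occurs, so $V=[MOn]$ with $n$ finite. Otherwise $V$ contains all $MOm$ with $m<\omega$. Now $MO\omega$, and every infinite $MO\kappa$, is a directed union of finite $MOm$'s; an identity involves finitely many elements, so these algebras lie in the variety generated by the finite $MOm$'s. Hence $V=[MO\omega]$. All cases are excluded by hypothesis.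

## 4. Perspectivity, p-ideals and congruences

We now know there is an s.i. $L\in V$ of height $\ge3$. The natural move is to cut out an interval of height 3. Two things are needed: that intervals stay in $V$, and that subdirect irreducibility can be seen inside an interval.

**Lemma 3 (intervals).** Let $L\in V$ be an MOL and $a\in L$. Then $[0,a]$ with complement $x\mapsto x'\wedge a$ is an MOL in $V$.

*Proof.* Consider $[0,a]\times[0,a']\to L$, $(x,y)\mapsto x\vee y$. It preserves joins. It is injective: $(x\vee y)\wedge a=x\vee(y\wedge a)=x$, and $y$ is recovered similarly. It preserves complements: since $y'\wedge a'\le x'$,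
$$(x'\wedge a)\vee(y'\wedge a')=x'\wedge\big(a\vee(y'\wedge a')\big)=x'\wedge y',$$
because $a\le y'$ gives $a\vee(y'\wedge a')=y'\wedge(a\vee a')=y'$. So $[0,a]\times[0,a']$ is isomorphic to a subalgebra of $L$, and $[0,a]$ is a homomorphic image of it. ∎

In particular $v\wedge u'$ is a complement of $u$ in $[0,v]$ whenever $u\le v$; such complements are used constantly.

**Definition (perspectivity).** We write $a\sim b$ if there is $y$, called an *axis*, with $a\vee y=b\vee y$ and $a\wedge y=b\wedge y=0$.

Distinct lines $\langle u\rangle,\langle v\rangle$ of a vector space are perspective with axis $\langle u+v\rangle$. Always $z\sim z$ via $0$. In the four-element Boolean algebra the two atoms are not perspective. Two rules: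

**Transport.** If $a\sim b$ via $y$ and $0\ne a_1\le a$, then $b_1=b\wedge(a_1\vee y)$ is nonzero and $a_1\sim b_1$ via $y$. Indeed $b_1\vee y=(b\vee y)\wedge(a_1\vee y)=a_1\vee y$. If $b_1=0$ then $a_1\le y$, so $a_1=0$.

**Axes inside the join.** If $a\sim b$ via $y$, then $c=y\wedge(a\vee b)$ is an axis with $a\vee c=(a\vee y)\wedge(a\vee b)=a\vee b$ and likewise $b\vee c=a\vee b$. So elements of $[0,u]$ that are perspective in $L$ are perspective in $[0,u]$.

**Lemma 4.** If $w\le x\vee i$ and $w\wedge x=0$, there is $i_1\le i$ with $i_1\vee x=w\vee x$ and $i_1\wedge x=0$. So $w\sim i_1$, and $i_1\ne0$ if $w\ne0$.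

*Proof.* Let $e=i\wedge(x\vee w)$; then $e\vee x=(i\vee x)\wedge(x\vee w)=x\vee w$. Let $i_1$ be a complement of $e\wedge x$ in $[0,e]$. Then $i_1\vee x=e\vee x=w\vee x$ and $i_1\wedge x=i_1\wedge(e\wedge x)=0$. If $i_1=0$, then $w\le x$, so $w=0$. ∎

**Definition (p-ideal).** A p-ideal is an ideal $I$ of the lattice such that $a\sim b\in I$ implies $a\in I$.

For example, in a product $L_1\times L_2$ the ideal $L_1\times\{0\}$ is a p-ideal: if $(a_1,a_2)\sim(b_1,0)$ via $(y_1,y_2)$, then $a_2\vee y_2=y_2$ and $a_2\wedge y_2=0$, so $a_2=0$.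

**Lemma 5.** For a p-ideal $I$, the relation $x\,\theta_I\,y:\Leftrightarrow x\vee i=y\vee i$ for some $i\in I$ is an MOL congruence with $0$-class $I$. An MOL congruence with $0$-class $\{0\}$ is trivial.

*Proof.* Clearly $\theta_I$ is an equivalence (for transitivity join the two witnesses), compatible with $\vee$, with $0$-class $I$.

*Meets.* If $x\vee i=y\vee i$, then $x\wedge z$ and $y\wedge z$ are both compared with $(x\vee i)\wedge z$, so it suffices that $(x\vee i)\wedge z\;\theta_I\;x\wedge z$ for $i\in I$. Let $w$ be a complement of $x\wedge z$ in $[0,(x\vee i)\wedge z]$. As $w\le z$, $w\wedge x=w\wedge(x\wedge z)=0$. By Lemma 4, $w\sim i_1\le i$, so $w\in I$. Since $(x\wedge z)\vee w=(x\vee i)\wedge z$, the claim follows.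

*Complements.* It suffices to treat $x\le y=x\vee i$. Replacing $i$ by a complement of $x\wedge i$ in $[0,i]$ does not change $x\vee i$, so we may assume $x\wedge i=0$. Then $x\vee i=y=x\vee(y\wedge x')$, so $i\sim y\wedge x'$ via $x$, and $y\wedge x'\in I$. As $x'=x'\wedge(y'\vee y)=y'\vee(x'\wedge y)$, we get $x'\,\theta_I\,y'$.

*Last claim.* If $x\,\varphi\,y$ then $x\vee y\;\varphi\;x\wedge y$, so $(x\vee y)\wedge(x\wedge y)'\;\varphi\;0$. Hence this element is $0$. It is a complement of $x\wedge y$ in $[0,x\vee y]$, so $x\vee y=x\wedge y$ and $x=y$. ∎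

A finite family is *independent* if each member meets the join of the others in $0$. Pairwise orthogonal elements $y_1,\dots,y_N$ are independent, since $\bigvee_{j\ne i}y_j\le y_i'$. For three elements, $a\wedge b=0$ and $c\wedge(a\vee b)=0$ suffice: $b\wedge(a\vee c)\le(a\vee b)\wedge(a\vee c)=a\vee\big((a\vee b)\wedge c\big)=a$, so $b\wedge(a\vee c)\le a\wedge b=0$, and symmetrically for $a$.

**Lemma 6.** If $a,b,c$ are independent, $a\sim c$ and $b\sim c$, then $a\sim b$.

*Proof.* Take axes $p\le a\vee c$ of $a,c$ and $q\le b\vee c$ of $b,c$ with $a\vee p=c\vee p=a\vee c$ and $b\vee q=c\vee q=b\vee c$. Put $r=(p\vee q)\wedge(a\vee b)$. Then $r\vee a=(p\vee q\vee a)\wedge(a\vee b)=a\vee b$, since $p\vee q\vee a\ge c\vee q\ge b$; likewise $r\vee b=a\vee b$. Next, $(p\vee q)\wedge(a\vee c)=p\vee\big(q\wedge(a\vee c)\big)=p$, because $q\wedge(a\vee c)\le(b\vee c)\wedge(a\vee c)=c\vee\big(b\wedge(a\vee c)\big)=c$ and $q\wedge c=0$. So $r\wedge a\le p\wedge a=0$. Symmetrically $(p\vee q)\wedge(b\vee c)=q$ and $r\wedge b\le q\wedge b=0$. ∎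

Write $a\nabla b$ if there are no nonzero $a_1\le a$, $b_1\le b$ with $a_1\sim b_1$. This is symmetric. In $L_1\times L_2$ we have $(1,0)\nabla(0,1)$, by the computation after the definition of p-ideals.

**Lemma 7.** (i) $a\nabla b$ if and only if $(a\vee x)\wedge b=x\wedge b$ for all $x$. (ii) $b^\nabla=\{a:a\nabla b\}$ is a p-ideal.

*Proof.* (i) Assume the equation, and let $a_1\le a$, $b_1\le b$, $a_1\sim b_1$ via $y$. Then $b_1\le(a\vee y)\wedge b=y\wedge b$, so $b_1=b_1\wedge y=0$. Conversely let $b_0=(a\vee x)\wedge b>x\wedge b$ for some $x$, and let $w\ne0$ be a complement of $x\wedge b$ in $[0,b_0]$. As $w\le b$, $w\wedge x=w\wedge(x\wedge b)=0$; also $w\le a\vee x$. Lemma 4 gives $0\ne a_1\le a$ with $a_1\sim w\le b$, so $a\nabla b$ fails.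

(ii) The set $b^\nabla$ contains $0$ and is closed downwards; if $a,c\in b^\nabla$ then by (i) $(a\vee c\vee x)\wedge b=(c\vee x)\wedge b=x\wedge b$. So it is an ideal. Now let $a\nabla b$ and $c\sim a$, and suppose $c_1\le c$, $b_1\le b$ are nonzero with $c_1\sim b_1$. By transport there is $0\ne a_1\le a$ with $a_1\sim c_1$. Since $z\sim z$, $a_1\wedge b_1=0$. Let $d=c_1\wedge(a_1\vee b_1)$.

*Case $d=0$.* Then $a_1,b_1,c_1$ are independent and $a_1\sim b_1$ by Lemma 6, contradicting $a\nabla b$.

*Case $d\ne0$.* If $d\wedge a_1\ne0$, this element lies below $c_1$, and transport from $c_1$ to $b_1$ makes it perspective to a nonzero element below $b$, a contradiction. So $d\wedge a_1=0$; similarly, by transport from $c_1$ to $a_1$, $d\wedge b_1=0$. Let $a_2=a_1\wedge(d\vee b_1)$ and $b_2=b_1\wedge(d\vee a_1)$. Then $a_2\vee d=(a_1\vee d)\wedge(d\vee b_1)=b_2\vee d$ and $a_2\wedge d=0=b_2\wedge d$, so $a_2\sim b_2$. Moreover $a_2\vee b_1=(a_1\vee b_1)\wedge(d\vee b_1)=d\vee b_1$, so $a_2=0$ would give $d\le b_1$ and $d=d\wedge b_1=0$. So $a_2\ne0$; then $b_2\ne0$ too, as otherwise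 $a_2\le d$. This contradicts $a\nabla b$. ∎

**Lemma 8.** Let $L$ be an s.i. MOL. (i) Any nonzero $a,b$ have nonzero $a_1\le a$, $b_1\le b$ with $a_1\sim b_1$. (ii) If $L$ has height $\ge N$, there are nonzero, pairwise orthogonal, pairwise perspective $a_1,\dots,a_N\in L$.

*Proof.* (i) Otherwise $a\nabla b$. Let $I=b^\nabla\ni a$ and $J=\bigcap_{z\in I}z^\nabla\ni b$; both are nonzero p-ideals. If $z\in I\cap J$, then $z\nabla z$, so $z=0$. Hence $\theta_I\cap\theta_J$ has $0$-class $\{0\}$ and is trivial by Lemma 5, while $\theta_I$ and $\theta_J$ are not. This contradicts subdirect irreducibility.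

(ii) From a chain $0=z_0<z_1<\dots<z_N$ form $y_i=z_i\wedge z_{i-1}'$. These are nonzero, and pairwise orthogonal since for $i<j$ we have $y_i\le z_{j-1}$ and $y_j\le z_{j-1}'$. Inductively we find nonzero $a_i\le y_i$ $(i\le k)$ with $a_1\sim a_i$, starting from $a_1=y_1$. For the step, apply (i) to $a_1$ and $y_{k+1}$: this shrinks $a_1$ and produces $a_{k+1}$; then shrink $a_2,\dots,a_k$ by transport. At the end $a_i\sim a_j$ for distinct $i,j\ge2$ by Lemma 6 with $c=a_1$. ∎

## 5. Finite height gives a plane at once; an atomless MOL does not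

**Proposition 9.** Let $L\in V$ be s.i. of finite height $\ge3$, and let $a\in L$ have height 3. Then $[0,a]$ is a projective plane in $V$. Such $a$ exist.

*Proof.* The third nonzero member of a longest chain of $L$ has height 3. By Lemma 3, $[0,a]\in V$; it is complemented modular of height 3. Suppose it decomposes as $[0,z]\times[0,w]$ with $z,w\ne0$, and take atoms $p\le z$, $q\le w$. By Lemma 8(i), $p\sim q$. An axis $c\le p\vee q$ with $p\vee c=q\vee c=p\vee q$ is a complement of $p$ in the interval $[0,p\vee q]$ of height 2, so $c$ is an atom with $c\ne p,q$. In a product each atom is $\le z$ or $\le w$. If $c\le z$, then $c\le(p\vee q)\wedge z=p\vee(q\wedge z)=p$; if $c\le w$, then $c\le(p\vee q)\wedge w=q$. Both are impossible. ∎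

So if some s.i. member of $V$ has finite height $\ge3$, Theorem 1 holds for $V$. Otherwise the member found in Step 1 has infinite height, and $V$ is unbounded. Then Theorem 2 gives the plane: the subspace lattice of $F(x,y)^3$ with form $\langle1,x,y\rangle$ is the interval $[0,a]$ of $Q_2(F)$ below the coordinate subspace $a$ belonging to $\varepsilon=(0,0),(1,0),(0,1)$, and it is irreducible by Lemma 2. **So Theorem 1 follows from Theorem 2**, as does the last sentence of Theorem 2 from its first.

For infinite height, cutting out intervals can fail completely. Let $L_k$ be the MOL of subspaces of $\mathbb Q^{2^k}$ with the dot product, and embed $L_k$ in $L_{k+1}$ by $U\mapsto U\oplus U$; this preserves sums, intersections and $\perp$. Let $L_\infty$ be the union of the chain $L_0\le L_1\le\cdots$. It is simple: a nontrivial congruence is nontrivial on some $L_k$ and hence total there by Lemma 2. It has no atoms: a nonzero $U\in L_k$ is identified with $U\oplus U\in L_{k+1}$, which is strictly above $U\oplus0\neq0$. So no interval $[0,a]$ with $a\ne0$ has finite height. In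 this example the subalgebra $L_2$ has finite height. The question is how to find something of finite height in an arbitrary s.i. MOL of infinite height. For this we introduce coordinates.

## 6. Coordinates: simple $*$-regular rings

Rings are associative with $1$. A ring $R$ is *regular* if every $a\in R$ has some $x$ with $axa=a$. The following textbook facts about a regular ring will be used. The principal right ideals form a complemented modular lattice $L(R)$, with sum as join and intersection as meet. The map $eR\mapsto\operatorname{lann}(eR)=R(1-e)$ ($e$ idempotent) is an order-reversing bijection onto the lattice of principal left ideals, which is $L(R^{op})$; its inverse takes right annihilators. Matrix rings over regular rings are regular. We also need two theorems of von Neumann (Continuous Geometry, Part II).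

*Coordinatization theorem.* A complemented modular lattice with $n\ge4$ independent, pairwise perspective elements with join $1$ is isomorphic to $L(R)$ for a regular ring $R$.

*Isomorphism theorem.* If $L(R)$ has such a system with $n\ge3$ and $R_1$ is regular, every lattice isomorphism $L(R)\to L(R_1)$ has the form $aR\mapsto\omega(a)R_1$ for a unique ring isomorphism $\omega$.

**Definition ($*$-regular ring).** A regular ring with an involution $*$ (an anti-automorphism with $a^{**}=a$) such that $a^*a=0\Rightarrow a=0$. A *projection* is an element $e=e^2=e^*$.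

Example: $M_n(\mathbb Q)$ with transpose. For $a=\begin{pmatrix}1&1\\0&0\end{pmatrix}$ the projection generating $aR$ is $\begin{pmatrix}1&0\\0&0\end{pmatrix}$, and the element $a^+$ of the next lemma is $\frac12\begin{pmatrix}1&0\\1&0\end{pmatrix}$, with $a^+a=\frac12\begin{pmatrix}1&1\\1&1\end{pmatrix}$.

**Lemma 10.** Let $R$ be $*$-regular.
(a) Every principal right ideal is generated by a unique projection.
(b) Each $a$ has a unique $a^+$ with $aa^+a=a$, $a^+aa^+=a^+$ and $aa^+$, $a^+a$ self-adjoint. Also $aR=aa^+R$.
(c) $(a^*)^+=(a^+)^*$, $\;a^+=a^*(a^+)^*a^+=a^+(a^+)^*a^*$, $\;a^*=a^*aa^+=a^+aa^*$.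
(d) $L(R)$ is an MOL with $(eR)'=(1-e)R$ for projections $e$, and $(aR)'=\{z:a^*z=0\}$ for all $a$.
(e) For a projection $e$, $eRe$ is $*$-regular and $L(eRe)\cong[0,eR]$.
(f) For a two-sided ideal $I$, $R/I$ is $*$-regular.

*Proof.* (a) Choose $x$ with $a^*a\,x\,a^*a=a^*a$ and let $c=axa^*a-a$. Then $a^*c=0$, and $c=a(xa^*a-1)$ gives $c^*c=(xa^*a-1)^*a^*c=0$, so $c=0$. Put $e=axa^*$. Then $ea=a$, hence $a^*e^*=a^*$ and $ee^*=axa^*e^*=e$. So $e=ee^*$ is self-adjoint and $e^2=ee^*=e$. Clearly $eR=aR$. If $eR=fR$ with projections, then $ef=f$ and $fe=e$; applying $*$ to the first, $fe=f$, so $e=f$.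

(b) Let $e,f$ be the projections with $aR=eR$, $a^*R=fR$. Then $fa^*=a^*$ gives $af=a$, and $f\in a^*R$ gives $f=f^*=va$ for some $v$. Write $e=ay$ and put $b=fye$. Then $ab=afye=aye=e$. Also $a(ba-f)=ea-a=0$, and $fb=b$, so $ba-f=f(ba-f)=va(ba-f)=0$. Thus $ab=e$, $ba=f$, $aba=ea=a$, $bab=fb=b$. For uniqueness, let $b,c$ both have the properties. Then $ab$ and $ac$ are projections generating $aR$, so $ab=ac$. Further $ba=(ba)^*=a^*b^*\in a^*R$ and $a^*=(aba)^*=ba\,a^*$, so $ba$ is the projection generating $a^*R$, and so is $ca$; hence $ba=ca$. Now $b=bab=bac=cac=c$. Finally $aR=aa^+aR\subseteq aa^+R\subseteq aR$.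

(c) The first formula holds by uniqueness. The others come from $a^+=(a^+a)^*a^+$, $a^+=a^+(aa^+)^*$, $a^*=(aa^+\cdot a)^*=a^*aa^+$ and $a^*=(a\cdot a^+a)^*=a^+aa^*$.

(d) For projections, $eR\le fR$ iff $fe=e$ iff $ef=e$ iff $(1-e)(1-f)=1-f$ iff $(1-f)R\le(1-e)R$. And $eR$, $(1-e)R$ are complements. If $e=aa^+$, then $(1-e)R=\{z:ez=0\}$, and $ez=0$ iff $a^*z=0$, because $a^*=a^*e$ and $e=e^*=(a^+)^*a^*$.

(e) For $a\in eRe$ also $a^*\in eRe$, and (c) gives $a^+\in eR\cap Re$, so $a^+=ea^+e\in eRe$. Hence $eRe$ is regular, and $*$-regular. A projection $f$ of $R$ satisfies $fR\le eR$ iff $ef=f$ iff $f\in eRe$; so $feRe\mapsto fR$ is an order isomorphism $L(eRe)\to[0,eR]$. Complements agree: $(1-f)R\cap eR=(e-f)R$.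

(f) If $a\in I$, then $a^*=a^*aa^+\in I$, so $*$ acts on $R/I$. If $a^*a\in I$, then $a=(aa^+)^*a=(a^+)^*a^*a\in I$. ∎

**Lemma 11.** Let $R$ be regular and let $L(R)$ have $n\ge3$ independent, pairwise perspective elements with join $1$. Then every orthocomplementation of $L(R)$ is given by $(aR)'=\{z:a^*z=0\}$ for an involution $*$ that makes $R$ a $*$-regular ring.

*Proof.* The map $aR\mapsto\operatorname{lann}((aR)')$ is a composition of two dual isomorphisms, hence a lattice isomorphism $L(R)\to L(R^{op})$. By the isomorphism theorem it is induced by an anti-automorphism $*$ of $R$: $\operatorname{lann}((aR)')=Ra^*$, that is, $(aR)'=\{z:a^*z=0\}$. Since $aR\le(bR)'\Leftrightarrow bR\le(aR)'$, we have $b^*a=0\Leftrightarrow a^*b=0$. Applying $*$ to $b^*a=0$ turns it into $a^*b^{**}=0$. So $a^*b^{**}=0\Leftrightarrow a^*b=0$ for all $a$. As $*$ is surjective, $b$ and $b^{**}$ have the same left annihilator, so $bR=b^{**}R$. Thus $b\mapsto b^{**}$ is a ring automorphism inducing the identity of $L(R)$; by uniqueness it is the identity. Finally $a^*a=0$ gives $aR\le(aR)'$, so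 $a=0$. ∎

**Lemma 12.** Let $\varphi:R\to R_1$ be a unital $*$-homomorphism of $*$-regular rings. Then $aR\mapsto\varphi(a)R_1$ is a well-defined MOL homomorphism $L(R)\to L(R_1)$, injective (surjective) if $\varphi$ is.

*Proof.* If $aR=bR$, then $a\in bR$ and $b\in aR$, so $\varphi(a)R_1=\varphi(b)R_1$. Hence the map is well defined and is $eR\mapsto\varphi(e)R_1$ on projections; it preserves complements because $\varphi(1-e)=1-\varphi(e)$. For joins, let $e,f$ be projections and $h=(1-e)f$. Then $eh=0$, so $e$ and $hh^+$ are orthogonal projections, and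
$$eR+fR=eR+hR=gR,\qquad g=e+hh^+ .\tag{1}$$
By uniqueness in Lemma 10(b), $\varphi(h^+)=\varphi(h)^+$, so formula (1) is preserved. Meets follow by De Morgan. If $\varphi$ is injective, distinct projections have distinct images, which generate distinct right ideals. Surjectivity is clear. ∎

**Step 2: from an unbounded variety to simple rings with large systems of matrix units.**

**Lemma 13.** Let $V$ be unbounded. For each $N\ge4$ there is a simple $*$-regular ring $R$ with $L(R)\in V$, with pairwise orthogonal nonzero projections $e_1,\dots,e_N$, $\sum e_i=1$, and elements $f_i\in e_iRe_1$, $g_i\in e_1Re_i$ with $g_if_i=e_1$, $f_ig_i=e_i$, $f_1=g_1=e_1$.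

*Proof.* Take $a_1,\dots,a_N$ from Lemma 8(ii) in an s.i. member of $V$ of height $\ge N$, and $a=\bigvee a_i$. The $a_i$ are independent, and pairwise perspective in $[0,a]$ because axes can be taken inside joins. By the coordinatization theorem and Lemma 11, $[0,a]\cong L(R)$ as MOLs for a $*$-regular $R$, and $[0,a]\in V$ by Lemma 3. Let $a_i$ correspond to $e_iR$ with projections $e_i$. Orthogonality means $e_ie_j=0$ for $i\ne j$, so $\sum e_i$ is the projection generating the join $R$, i.e. $\sum e_i=1$.

An axis $c\le a_1\vee a_i$ is a common complement of $e_1R$ and $e_iR$ in $e_1R+e_iR$, so $e_1R\cong(e_1R+e_iR)/c\cong e_iR$ as right modules. This isomorphism is left multiplication by the image $f_i\in e_iRe_1$ of $e_1$, and its inverse is left multiplication by the image $g_i\in e_1Re_i$ of $e_i$. Thus $g_if_i=e_1$ and $f_ig_i=e_i$. For $i=1$ take $f_1=g_1=e_1$.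

Finally factor by a maximal two-sided ideal $I$. The ring $R/I$ is simple and $*$-regular, and $L(R/I)$ is an image of $L(R)$ by Lemma 12. If some $e_j\in I$, then $e_i=f_ig_jf_jg_i=f_ig_j\,e_j\,f_jg_i\in I$ for all $i$, so $1\in I$; hence the images of all $e_i$ are nonzero. ∎

Two remarks. The centre of a simple ring is a field, so $R$ has a characteristic and contains a prime field in its centre, whose elements are self-adjoint. And $N$ can be decreased at will: let $e$ be the sum of some of the $e_i$, including $e_1$. Then $eRe$ is simple, since for an ideal $0\ne J$ of $eRe$ we have $eRe=eRJRe=eRe\,J\,eRe\subseteq J$. It has the same characteristic as $R$, it contains the corresponding $f_i,g_i$, and $L(eRe)\cong[0,eR]\in V$.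

## 7. Norms of matrix units: why the matrix subring is not enough

Let $R$ be as in Lemma 13 with prime field $F_0$ in its centre. The elements $f_ig_j$ are $N\times N$ matrix units, so $\sum_{i,j}F_0f_ig_j\cong M_N(F_0)$ is a regular unital subring. If it were closed under $*$, it would be $*$-regular, Lemma 12 would embed its lattice, of height $N$, into $L(R)$, and we would be done: coordinate intervals of height 3 would be planes in $V$. When is it closed?

To compute, put $S=e_1Re_1$ and $\gamma_i=f_i^*f_i\in S$. This element is invertible in $S$ with inverse $g_ig_i^*$: $\gamma_ig_ig_i^*=f_i^*e_ig_i^*=(g_if_i)^*=e_1$ and $g_ig_i^*\gamma_i=g_i(f_ig_i)^*f_i=g_if_i=e_1$. Moreover $\gamma_ig_i=f_i^*f_ig_i=f_i^*$, and hence $g_j^*=f_j\gamma_j^{-1}$. So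
$$(f_ig_j)^*=g_j^*f_i^*=f_j\,\gamma_j^{-1}\gamma_i\,g_i .$$
The matrix subring is closed under $*$ exactly when all $\gamma_j^{-1}\gamma_i$ lie in $F_0e_1$. We may rescale, $f_i\mapsto f_i\delta_i$ with $\delta_i\in S$ invertible, which changes $\gamma_i$ to $\delta_i^*\gamma_i\delta_i$. But in general no choice works, even when $S$ is a commutative field. In $Q_2(\mathbb F_p)$ there cannot be three pairwise orthogonal nonzero vectors $u_1,u_2,u_3$ with $\langle u_i,u_i\rangle=c_i\gamma$, $c_i\in\mathbb F_p$: the $c_i$ and $\gamma$ would be nonzero, by Section 2 there would be $(t_1,t_2,t_3)\ne0$ in $\mathbb F_p^3$ with $\sum c_it_i^2=0$, and then $\sum u_it_i$ would be a nonzero vector with $\langle\sum u_it_i,\sum u_it_i\rangle=\gamma\sum c_it_i^2=0$, against Lemma 1.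

So the attempt stops exactly at the norms $\gamma_i$. Any $*$-closed subring containing the matrix units contains $(f_ig_1)^*(f_ig_1)=\gamma_i$, and the $\gamma_i$ are invertible self-adjoint elements of $S$ about which we know nothing; they need not commute.

What can be arranged instead? Suppose we had a self-adjoint $A$ acting on vectors as a shift, $Au_t=u_{t+1}$, like multiplication by $x$ on polynomials. Then $\langle u_s,u_t\rangle=\langle A^su_0,A^tu_0\rangle=\langle u_0,A^{s+t}u_0\rangle$ would depend on $s+t$ only: the Gram matrix would be a Hankel matrix. We turn this around. Using the large number of orthogonal vectors with uncontrolled norms, we build, inside $2^d$ different blocks, bases whose Gram matrices are shifted copies of a single Hankel matrix. The comparison of two blocks then behaves like multiplication by a monomial, and only near the top degrees does it fail to. Monomials commute, so the noncommutativity is pushed to the boundary, and letting the degree bound tend to infinity removes it.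

## 8. Hankel Gram matrices over a noncommutative ring

**Step 3: fixing the prime field and the sequence of rings.** The field must be chosen before $d$.

Choose $N_1<N_2<\cdots$ and for each $k$ a ring as in Lemma 13 for $N_k$. Either some characteristic occurs infinitely often, or infinitely many different ones occur. Passing to a subsequence, the characteristics are either constant or strictly increasing primes. Put $F=\mathbb A=\mathbb F_p$ if the characteristic is constantly $p>0$, and $F=\mathbb Q$, $\mathbb A=\mathbb Z$ otherwise.

Now fix $d\ge1$. For each $n\ge2$ choose a ring of the sequence with sufficiently large index, indices strictly increasing in $n$, and pass to a corner. This gives a simple $*$-regular ring $R_n$ with $L(R_n)\in V$ and data as in Lemma 13 for $N=2^dn^d$. Let $F_n$ be the prime field of its centre. There is a canonical map $\mathbb A\to F_n$, and: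

(†) A nonzero polynomial over $\mathbb A$ has nonzero image over $F_n$ for all but finitely many $n$.

Indeed $\mathbb A\to F_n$ is injective if the characteristic is constant, and in the remaining case a nonzero integer coefficient is divisible by only finitely many of the primes.

**Step 4: the module with its $S$-valued form.** Fix $n$ and write $R=R_n$. Let $\Delta=\{0,\dots,n-1\}^d$ and $\mathcal E=\{0,1\}^d$. Index the data by $\mathcal E\times\Delta$: projections $e_{\varepsilon,s}$, one of them called $e_*$ as base, $f_{\varepsilon,s}\in e_{\varepsilon,s}Re_*$ and $g_{\varepsilon,s}\in e_*Re_{\varepsilon,s}$. Let $S=e_*Re_*$, and let $M=Re_*$ be the right $S$-module with the form $\langle u,v\rangle=u^*v\in S$. Then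
$$\langle u\lambda,v\mu\rangle=\lambda^*\langle u,v\rangle\mu,\quad\langle v,u\rangle=\langle u,v\rangle^*,\quad\langle u,u\rangle=0\Rightarrow u=0,\quad\langle u,Xv\rangle=\langle X^*u,v\rangle\ (X\in R).$$
The $f_{\varepsilon,s}$ form an $S$-basis of $M$: $z=\sum e_{\varepsilon,s}z=\sum f_{\varepsilon,s}(g_{\varepsilon,s}z)$, and $g_{\varepsilon,s}f_{\eta,t}$ is $e_*$ if $(\varepsilon,s)=(\eta,t)$ and $0$ otherwise. They are pairwise orthogonal, because $f_{\varepsilon,s}^*f_{\eta,t}=f_{\varepsilon,s}^*e_{\varepsilon,s}e_{\eta,t}f_{\eta,t}$. The norms $\gamma_{\varepsilon,s}=f_{\varepsilon,s}^*f_{\varepsilon,s}$ are invertible in $S$, by the computation in Section 7. Put $E_\varepsilon=\sum_se_{\varepsilon,s}$ and $M_\varepsilon=E_\varepsilon M=\bigoplus_sf_{\varepsilon,s}S$.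

**Step 5: the smallest case by hand.** Take $d=1$, $n=2$, so there are two blocks $\varepsilon=0,1$ with two vectors each. We want bases $u^0_0,u^0_1$ of $M_0$ and $u^1_0,u^1_1$ of $M_1$ with Gram matrices
$$\begin{pmatrix}\varphi(0)&\varphi(1)\\\varphi(1)&\varphi(2)\end{pmatrix},\qquad\begin{pmatrix}\varphi(1)&\varphi(2)\\\varphi(2)&\varphi(3)\end{pmatrix}.$$
Each $\varphi(r)$ stands once on a diagonal: $\varphi(0),\varphi(2)$ in the first matrix, $\varphi(1),\varphi(3)$ in the second. So let the diagonal entry define $\varphi(r)$, in the order $r=0,1,2,3$: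
$$u^0_0=f_{0,0},\ \ \varphi(0)=\gamma_{0,0};\qquad u^1_0=f_{1,0},\ \ \varphi(1)=\gamma_{1,0};$$
$$u^0_1=f_{0,1}+f_{0,0}\,\varphi(0)^{-1}\varphi(1),\quad\varphi(2)=\gamma_{0,1}+\varphi(1)\varphi(0)^{-1}\varphi(1);$$
$$u^1_1=f_{1,1}+f_{1,0}\,\varphi(1)^{-1}\varphi(2),\quad\varphi(3)=\gamma_{1,1}+\varphi(2)\varphi(1)^{-1}\varphi(2).$$
Check: $\langle u^0_0,u^0_1\rangle=\varphi(0)\varphi(0)^{-1}\varphi(1)=\varphi(1)$, as wanted, and the norm of $u^0_1$ is the stated $\varphi(2)$. No commutativity was used. In general the decisive point is that each exponent $r$ is uniquely $2s+\varepsilon$, so it stands exactly once on a diagonal.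

**Lemma 14.** There are self-adjoint $\varphi(r)\in S$ for $r\in D=\{0,\dots,2n-1\}^d$ and, for each $\varepsilon\in\mathcal E$, an $S$-basis $(u^\varepsilon_s)_{s\in\Delta}$ of $M_\varepsilon$ such that
$$\langle u^\varepsilon_s,u^\varepsilon_t\rangle=\varphi(s+t+\varepsilon)\qquad(s,t\in\Delta,\ \varepsilon\in\mathcal E).\tag{2}$$

*Proof.* Let $\prec$ be the lexicographic order on $\mathbb Z^d$; it is total and translation invariant. Every $r\in D$ is uniquely $r=2s+\varepsilon$ with $s\in\Delta$, $\varepsilon\in\mathcal E$. Process $D$ in increasing order; at step $r=2s+\varepsilon$ we define $u^\varepsilon_s$ and $\varphi(r)$.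

Let $\Theta=\{t\in\Delta:t\prec s\}$. For $t\in\Theta$ we have $2t+\varepsilon\prec2s+\varepsilon=r$, so $u^\varepsilon_t$ is already defined, and by construction $u^\varepsilon_t\in f_{\varepsilon,t}+\sum_{t'\prec t}f_{\varepsilon,t'}S$. Also $s+t+\varepsilon\in D$ and $s+t+\varepsilon\prec2s+\varepsilon=r$, so $\varphi(s+t+\varepsilon)$ is already defined. Write $u^\varepsilon_t=\sum_{t'\in\Theta}f_{\varepsilon,t'}P_{t't}$; the matrix $P$ is unitriangular over $S$, hence invertible. The Gram matrix is
$$G=(\langle u^\varepsilon_t,u^\varepsilon_{t'}\rangle)_{t,t'\in\Theta}=P^*\operatorname{diag}(\gamma_{\varepsilon,t})_{t\in\Theta}\,P,$$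
hence invertible. Let $\lambda$ be the column $G^{-1}\big(\varphi(s+t+\varepsilon)\big)_{t\in\Theta}$ and put
$$u^\varepsilon_s=f_{\varepsilon,s}+\sum_{t\in\Theta}u^\varepsilon_t\lambda_t,\qquad\varphi(2s+\varepsilon)=\langle u^\varepsilon_s,u^\varepsilon_s\rangle=\varphi(2s+\varepsilon)^*.$$
Since $f_{\varepsilon,s}$ is orthogonal to all $u^\varepsilon_t$ with $t\in\Theta$, $\langle u^\varepsilon_t,u^\varepsilon_s\rangle=(G\lambda)_t=\varphi(s+t+\varepsilon)$. Applying $*$, also $\langle u^\varepsilon_s,u^\varepsilon_t\rangle=\varphi(s+t+\varepsilon)$. So (2) holds for all pairs, and unitriangularity gives the basis property. ∎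

**Step 6: comparing the blocks; approximate multiplication by $x^\varepsilon$.** Write $u_s=u^0_s$ and $T=E_0RE_0$, a $*$-regular ring with unit $E_0$ by Lemma 10(e).

An element $X\in RE_\varepsilon$ is determined by its action on $M_\varepsilon$: if $Xf_{\varepsilon,s}=0$ for all $s$, then $Xe_{\varepsilon,s}=Xf_{\varepsilon,s}g_{\varepsilon,s}=0$ for all $s$, so $X=0$. Every $S$-linear $h:M_0\to M_\varepsilon$ is left multiplication by an element of $E_\varepsilon RE_0$, namely $\sum_sh(f_{0,s})g_{0,s}$; similarly for maps $M_\varepsilon\to M_0$. Let $\tau_\varepsilon\in E_\varepsilon RE_0$ be the element for $u_s\mapsto u^\varepsilon_s$ and $\rho_\varepsilon\in E_0RE_\varepsilon$ the one for the inverse map. Then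
$$\rho_\varepsilon\tau_\varepsilon=E_0,\qquad\tau_\varepsilon\rho_\varepsilon=E_\varepsilon,\qquad\tau_0=\rho_0=E_0.$$
Put $A_\varepsilon=\tau_\varepsilon^*\tau_\varepsilon=A_\varepsilon^*\in T$. It is invertible in $T$ with $A_\varepsilon^{-1}=\rho_\varepsilon\rho_\varepsilon^*$, because $\tau_\varepsilon^*\tau_\varepsilon\rho_\varepsilon\rho_\varepsilon^*=\tau_\varepsilon^*E_\varepsilon\rho_\varepsilon^*=(\rho_\varepsilon\tau_\varepsilon)^*=E_0$ and $\rho_\varepsilon\rho_\varepsilon^*\tau_\varepsilon^*\tau_\varepsilon=\rho_\varepsilon E_\varepsilon\tau_\varepsilon=E_0$. Moreover $A_\varepsilon\rho_\varepsilon=\tau_\varepsilon^*E_\varepsilon$ and $\tau_\varepsilon A_\varepsilon^{-1}=E_\varepsilon\rho_\varepsilon^*$, that is,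
$$\tau_\varepsilon^*=A_\varepsilon\rho_\varepsilon,\qquad\rho_\varepsilon^*=\tau_\varepsilon A_\varepsilon^{-1}.\tag{3}$$

If $t,t+\varepsilon\in\Delta$, then for all $s\in\Delta$, using (2) in block $\varepsilon$ and in block $0$,
$$\langle u_s,A_\varepsilon u_t\rangle=\langle u^\varepsilon_s,u^\varepsilon_t\rangle=\varphi(s+t+\varepsilon)=\langle u_s,u_{t+\varepsilon}\rangle .$$
So $z=A_\varepsilon u_t-u_{t+\varepsilon}\in M_0$ is orthogonal to a basis of $M_0$; expanding $z$ in this basis gives $\langle z,z\rangle=0$, so $z=0$. Hence
$$A_\varepsilon u_t=u_{t+\varepsilon}\qquad\text{whenever }t,\ t+\varepsilon\in\Delta.\tag{4}$$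

For $f=\sum c_sx^s\in F_n[x]=F_n[x_1,\dots,x_d]$ with all partial degrees $\le n-1$ put $\hat f=\sum u_sc_s\in M_0$. The map $f\mapsto\hat f$ is $F_n$-linear and injective (the $u_s$ are a basis and $ce_*\neq0$ for $0\ne c\in F_n$), and left multiplication by elements of $R$ commutes with the central scalars in $F_n$. By (4), $A_\varepsilon\hat f=\widehat{x^\varepsilon f}$ if all partial degrees of $f$ are $\le n-2$.

## 9. Sequences with a symbol

**Step 7: a $*$-subring on which "the rational function by which $X$ multiplies" is well defined.** All data now carry the index $n$, often suppressed. Let $T_n=E_0R_nE_0$ and $\mathcal T=\prod_{n\ge2}T_n$.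

**Definition (symbol).** $X=(X_n)\in\mathcal T$ *has symbol $p/q$*, where $p,q\in\mathbb A[x]$, $q\ne0$, if there is $k\ge$ all partial degrees of $p$ and $q$ such that for all but finitely many $n$ and all $f\in F_n[x]$ with partial degrees $\le n-1-k$,
$$X_n\,\widehat{qf}=\widehat{pf}\qquad\text{and}\qquad X_n^*\,\widehat{qf}=\widehat{pf}.$$
Here $p,q$ are read in $F_n[x]$. Let $\mathcal T_0$ be the set of all $X$ having a symbol, and $K=K_d=F(x_1,\dots,x_d)$.

The same condition is imposed on $X_n^*$ so that the set of such $X$ is closed under $*$; the payoff comes with $X^+$ below. Examples: $A_\varepsilon$ has symbol $x^\varepsilon/1$ with $k=1$, by (4) and $A_\varepsilon=A_\varepsilon^*$. A nonzero sequence can have symbol $0$: for $d=1$ let $X_n=e_{0,n-1}$. It is self-adjoint, and it kills $u_t$ for $t\le n-2$ because such $u_t$ lies in $\sum_{t'\le t}f_{0,t'}S$. So $X$ has symbol $0/1$ with $k=1$.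

**Lemma 15.** $\mathcal T_0$ is a unital subring of $\mathcal T$, closed under $*$ and $X\mapsto X^+$, containing all $A_\varepsilon^{\pm1}$. The map $\sigma:\mathcal T_0\to K$, $X\mapsto p/q$, is a well-defined surjective ring homomorphism with $\sigma(X^*)=\sigma(X)$ and $\sigma(A_\varepsilon)=x^\varepsilon$.

*Proof.* *Well defined.* If $X$ has symbols $p/q$ and $p_1/q_1$, take $f=q_1$ in the first condition and $f=q$ in the second: for all large $n$, $\widehat{pq_1}=X_n\widehat{qq_1}=\widehat{p_1q}$. By injectivity of $f\mapsto\hat f$, $pq_1-p_1q$ vanishes over $F_n$ for all large $n$, so it is $0$ by (†).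

*Ring operations.* Let $X,Y$ have symbols $p/q$, $p'/q'$ (just names) with constants $k,k'$. For partial degrees of $f$ at most $n-1-k-k'$, the degrees of $qf,pf$ are at most $n-1-k'$ and those of $q'f,p'f$ at most $n-1-k$, so
$$XY\,\widehat{qq'f}=X\,\widehat{p'qf}=\widehat{pp'f},\qquad(XY)^*\,\widehat{qq'f}=Y^*X^*\,\widehat{qq'f}=Y^*\,\widehat{pq'f}=\widehat{pp'f}.$$
Also $(X+Y)\,\widehat{qq'f}=\widehat{(pq'+p'q)f}$, and the same for the adjoint. So $XY$ and $X+Y$ have the product and the sum as symbols, with constant $k+k'$. Closure under $*$ and negation is clear from the definition, as is $\sigma(X^*)=\sigma(X)$. The unit has symbol $1/1$, and $\sigma(A_\varepsilon)=x^\varepsilon$.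

*Quasi-inverses.* Let $X$ have symbol $p/q$ with constant $k$.

If $p=0$: by Lemma 10(c), $X^+=X^+(X^+)^*X^*$ and, taking the adjoint of $X^+=X^*(X^+)^*X^+$, $(X^+)^*=(X^+)^*X^+X$. So $X^+\widehat{qf}=0=(X^+)^*\widehat{qf}$, and $X^+$ has symbol $0/q$.

If $p\ne0$: let $f$ have partial degrees $\le n-1-2k$. Then $X\,\widehat{q\cdot pf}=\widehat{p^2f}$ and $X^*\,\widehat{q\cdot qf}=\widehat{pqf}$. Since $X^+XX^*=X^*$ by Lemma 10(c),
$$X^+\,\widehat{p^2f}=X^+X\,\widehat{pqf}=X^+XX^*\,\widehat{q^2f}=X^*\,\widehat{q^2f}=\widehat{pqf}.$$
The same argument for $X^*$, which also has symbol $p/q$ with constant $k$, gives $(X^+)^*\,\widehat{p^2f}=(X^*)^+\,\widehat{p^2f}=\widehat{pqf}$. So $X^+$ has symbol $pq/p^2=q/p$, with constant $2k$. In particular $A_\varepsilon^{-1}=A_\varepsilon^+\in\mathcal T_0$.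

*Surjective.* The image of $\sigma$ is a unital subring of $K$ containing $x_1,\dots,x_d$ and closed under inverses of nonzero elements. So it is a subfield containing the prime field $F$ and all $x_i$; hence it is $K$. ∎

The step to remember at the board is the chain for $X^+$: one application of $X$ and one of $X^*$ are undone by the identity $X^+XX^*=X^*$, without $X$ being invertible.

## 10. The $*$-homomorphism onto matrices over $F(x_1,\dots,x_d)$

**Step 8: a $*$-regular subring of $\prod R_n$ that is a matrix ring over $\mathcal T_0$.** Let $\mathcal B=\prod_nR_n$. It is $*$-regular, and $L(\mathcal B)\cong\prod L(R_n)\in V$, since a projection of $\mathcal B$ is a sequence of projections and the operations are componentwise. Write $\tau_\varepsilon=(\tau^{(n)}_\varepsilon)_n$ and likewise $\rho_\varepsilon,E_\varepsilon,A_\varepsilon$, and put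
$$\mathcal B_0=\Big\{\sum_{\varepsilon,\eta\in\mathcal E}\tau_\varepsilon X_{\varepsilon\eta}\rho_\eta:\ X_{\varepsilon\eta}\in\mathcal T_0\Big\}\subseteq\mathcal B.$$
Since $\rho_\eta\tau_\varepsilon=\rho_\eta E_\eta E_\varepsilon\tau_\varepsilon=\delta_{\eta\varepsilon}E_0$ and $\sum\tau_\varepsilon\rho_\varepsilon=\sum E_\varepsilon=1$, this is a unital subring isomorphic to the matrix ring $M_{\mathcal E}(\mathcal T_0)$; the entry $X_{\varepsilon\eta}$ of $b$ is recovered as $\rho_\varepsilon b\,\tau_\eta$. The ring $\mathcal T_0$ is regular, because $XX^+X=X$ with $X^+\in\mathcal T_0$; so $\mathcal B_0$ is regular. By (3),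
$$(\tau_\varepsilon X\rho_\eta)^*=\rho_\eta^*X^*\tau_\varepsilon^*=\tau_\eta\,(A_\eta^{-1}X^*A_\varepsilon)\,\rho_\varepsilon\in\mathcal B_0.\tag{5}$$
So $\mathcal B_0$ is a $*$-closed regular unital subring of $\mathcal B$, hence $*$-regular. By Lemma 12 applied to the inclusion, $L(\mathcal B_0)$ embeds in $L(\mathcal B)$, so $L(\mathcal B_0)\in V$.

**Step 9: taking symbols of the entries.** By Lemma 15 the map
$$\Phi:\mathcal B_0\to M_{\mathcal E}(K),\qquad\sum\tau_\varepsilon X_{\varepsilon\eta}\rho_\eta\mapsto(\sigma(X_{\varepsilon\eta}))_{\varepsilon,\eta},$$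
is a surjective unital ring homomorphism. If $Y=\Phi(b)$, then by (5) the $(\eta,\varepsilon)$ entry of $\Phi(b^*)$ is $x^{-\eta}\,Y_{\varepsilon\eta}\,x^\varepsilon$. So $\Phi$ carries $*$ to
$$Y^\#=D^{-1}Y^{T}D,\qquad D=\operatorname{diag}(x^\varepsilon)_{\varepsilon\in\mathcal E},$$
where $Y^T$ is the transpose; this is an involution because $D$ is diagonal. The ring $(M_{\mathcal E}(K),\#)$ is $*$-regular: it is regular, and $Y^\#Y=0$ gives $Y^TDY=0$, so every column $y$ of $Y$ satisfies $\sum x^\varepsilon y_\varepsilon^2=0$ and vanishes by Lemma 1. By Lemma 12, $L(M_{\mathcal E}(K))$ is a homomorphic image of $L(\mathcal B_0)$, so it lies in $V$.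

**Step 10: recognizing $Q_d(F)$.** Send $YM_{\mathcal E}(K)$ to the column space $U$ of $Y$; the right ideal consists of all matrices with columns in $U$, so this is a lattice isomorphism onto the subspaces of $K^{\mathcal E}$. By Lemma 10(d), $(YM_{\mathcal E}(K))'=\{Z:Y^\#Z=0\}=\{Z:Y^TDZ=0\}$, the matrices whose columns are orthogonal to $U$ for the form of $Q_d(F)$. Hence $L(M_{\mathcal E}(K))\cong Q_d(F)$ and $Q_d(F)\in V$.

The field $F$ was chosen before $d$, so $V$ contains $Q_d(F)$ for all $d\ge1$. This proves Theorem 2, and by Section 5 also Theorem 1. $\blacksquare$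

## 11. Minimal unbounded varieties, one for each prime field

We prove Theorem 3, using *Jónsson's lemma*: s.i. members of the congruence-distributive variety generated by a class $\mathcal K$ lie in $HSP_u(\mathcal K)$, where $P_u$ denotes ultraproducts. Varieties of MOLs are congruence distributive because MOLs have lattice reducts.

**Step 11: parts (a) and (b).** In (a), "if" is Theorem 1. Conversely, every $[MOn]$ is contained in $[MO\omega]$, so let us show that $[MO\omega]$ contains no plane. Its s.i. members lie in $HSP_u(MO\omega)$. "Height $\le2$" is a first-order property, so it passes to ultraproducts, and it passes to subalgebras. It also passes to images, since chains lift along surjections: if $w_1,w_2,w_3$ lift $0<\bar z_1<\bar z_2<\bar z_3$, then $w_1\wedge w_2\wedge w_3\le w_2\wedge w_3\le w_3$ lift them too, and form a strict chain above $0$. So s.i. members of $[MO\omega]$ have height $\le2$. A complemented modular lattice of finite height is a direct product of simple lattices (a textbook theorem), so a projective plane, being irreducible, is a simple lattice.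 Hence an MOL on a projective plane is s.i. of height 3, and it is not in $[MO\omega]$.

In (b), the first claim is Proposition 9. The second is Theorem 2 together with Lemmas 2 and 3: for $1\le h\le2^d$ the interval below an $h$-dimensional coordinate subspace of $Q_d(F)$ is an irreducible MOL of height $h$ in $V$.

**Step 12: part (c) reduces to a claim.** By Lemma 2, $Q_d(F)$ is simple, and its height is $2^d$; so every variety containing $\mathcal W_F$ is unbounded. With Theorem 2 this gives the first sentence of (c). For the rest it suffices to show: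

**Claim.** If $F\ne F'$ are prime fields, then $Q_2(F')\notin\mathcal W_F$.

(Here the prime on $F'$ only distinguishes names.) Given the claim, the $\mathcal W_F$ are pairwise distinct. If $V\subseteq\mathcal W_F$ is unbounded, then $V\supseteq\mathcal W_{F'}$ for some $F'$; so $Q_2(F')\in\mathcal W_F$, hence $F'=F$ and $V=\mathcal W_F$. Thus $\mathcal W_F$ is minimal. Since every unbounded variety contains some $\mathcal W_F$, there are no other minimal ones.

**Step 13: lattice terms that see the characteristic.** Work in the lattice of submodules of a module. Let $a_1,a_2,a_3$ be independent, and for $j=2,3$ let $c_{1j}$ be an axis of $a_1,a_j$ with $a_1\vee c_{1j}=a_j\vee c_{1j}=a_1\vee a_j$. Then $c_{1j}=\{x-\theta_jx:x\in a_1\}$ for an isomorphism $\theta_j:a_1\to a_j$. Put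
$$c_{23}=(c_{12}\vee c_{13})\wedge(a_2\vee a_3),\qquad G_0=a_1,$$
$$G^*_k=(G_k\vee c_{23})\wedge(a_1\vee a_3),\quad H_k=(G^*_k\vee a_2)\wedge(c_{12}\vee a_3),\quad G_{k+1}=(H_k\vee c_{23})\wedge(a_1\vee a_2).$$

**Lemma 16.** $G_k=\{x-k\theta_2x:x\in a_1\}$ for all $k\ge0$. So for a prime $p$: if $p$ annihilates the module, $G_p=a_1$; if $p$ acts invertibly on it, $G_p\wedge a_1=0$.

*Proof.* An element $(x-\theta_2x)+(y-\theta_3y)$ of $c_{12}\vee c_{13}$ lies in $a_2\vee a_3$ iff $y=-x$, so $c_{23}=\{\theta_2x-\theta_3x:x\in a_1\}$. Assume the formula for $G_k$. An element $x-k\theta_2x+\theta_2y-\theta_3y$ of $G_k\vee c_{23}$ has zero $a_2$-component iff $y=kx$, so $G^*_k=\{x-k\theta_3x\}$. An element of $G^*_k\vee a_2$ is $x-k\theta_3x+b$ with $b\in a_2$; it lies in $c_{12}\vee a_3$ iff $b=-\theta_2x$ (compare the $a_1$- and $a_2$-components), so $H_k=\{x-\theta_2x-k\theta_3x\}$. An element $x-\theta_2x-k\theta_3x+\theta_2y-\theta_3y$ of $H_k\vee c_{23}$ has zero $a_3$-component iff $y=-kx$, which leaves $x-(k+1)\theta_2x$. For the last statement, $x-p\theta_2x\in a_1$ means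 $p\theta_2x=0$; if $p$ acts invertibly, this gives $\theta_2x=0$ and $x=0$. ∎

**Step 14: lifting the configuration along a surjection.** Let $\pi:C\to Q$ be a surjective MOL homomorphism, where $C$ is a subalgebra of some $L(R)$ with $R$ a $*$-regular ring. In $Q$ let $\bar a_1,\bar a_2,\bar a_3$ be pairwise orthogonal with axes $\bar c_{12},\bar c_{13}$ of the kind required in Step 13.

**Lemma 17.** There are pairwise orthogonal $a_1,a_2,a_3\in C$ and axes $c_{12},c_{13}\in C$ of the kind required in Step 13, with $\pi(a_i)=\bar a_i$ and $\pi(c_{1j})=\bar c_{1j}$.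

*Proof.* *Orthogonal lifts.* For arbitrary lifts $\hat a_i$ take $\hat a_1$, then $\hat a_2\wedge\hat a_1'$, then the meet of $\hat a_3$ with the complements of these two. The images are $\bar a_1,\bar a_2,\bar a_3$ since those are pairwise orthogonal.

*Repairing one axis.* Let $a\perp b$ in $C$, and let $c\in C$ be such that $\pi(c)$ is an axis of $\pi(a),\pi(b)$ with $\pi(a)\vee\pi(c)=\pi(b)\vee\pi(c)=\pi(a)\vee\pi(b)$. Put
$$c_0=c\wedge(a\vee b),\qquad c_1=c_0\wedge(c_0\wedge a)',\qquad c_2=c_1\wedge(c_1\wedge b)'.$$
Since $\pi(c)\wedge\pi(a)=0=\pi(c)\wedge\pi(b)$, we have $\pi(c_2)=\pi(c)$. Also $c_1\wedge a=(c_0\wedge a)\wedge(c_0\wedge a)'=0$, so $c_2\wedge a=0$, and similarly $c_2\wedge b=0$. Put $a^\circ=a\wedge(b\vee c_2)$ and $b^\circ=b\wedge(a\vee c_2)$. Then $\pi(a^\circ)=\pi(a)\wedge(\pi(a)\vee\pi(b))=\pi(a)$ and likewise $\pi(b^\circ)=\pi(b)$. By modularity $a^\circ\vee c_2=(a\vee c_2)\wedge(b\vee c_2)=b^\circ\vee c_2$. Further $a^\circ\vee b=(a\vee b)\wedge(b\vee c_2)=b\vee c_2$, so $a^\circ\vee b^\circ=(a^\circ\vee b)\wedge(a\vee c_2)=(b\vee c_2)\wedge(a\vee c_2)$.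 Hence $c_2$ is an axis of $a^\circ,b^\circ$ with $a^\circ\vee c_2=b^\circ\vee c_2=a^\circ\vee b^\circ$.

*Both axes.* Apply this to the orthogonal lifts of $\bar a_1,\bar a_2$ and any lift of $\bar c_{12}$; call the results $b_1,b_2,m$, where $m$ is the axis. Then apply it to $b_1$ and the lift of $\bar a_3$ with any lift of $\bar c_{13}$; call the results $a_1\le b_1$, $a_3$, $c_{13}$. Finally put $a_2=b_2\wedge(a_1\vee m)$ and $c_{12}=m\wedge(a_1\vee b_2)$. With $m=\{x-\theta x:x\in b_1\}$, $\theta:b_1\to b_2$, an element $y+x-\theta x$ ($y\in a_1$, $x\in b_1$) of $a_1\vee m$ lies in $b_2$ iff $x=-y$. So $a_2=\theta(a_1)$ and $c_{12}=\{x-\theta x:x\in a_1\}$, an axis of $a_1,a_2$ of the required kind. The images are $\pi(a_2)=\bar a_2\wedge(\bar a_1\vee\bar c_{12})=\bar a_2$ and $\pi(c_{12})=\bar c_{12}\wedge(\bar a_1\vee\bar a_2)=\bar c_{12}$. Elements were only made smaller, so orthogonality persists. ∎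

**Step 15: proof of the claim.** Suppose $Q_2(F')\in\mathcal W_F$ with $F\ne F'$. It is simple, so by Jónsson's lemma there are an ultraproduct $P$ of $Q_d(F)$'s, a subalgebra $C\le P$ and a surjective homomorphism $\pi:C\to Q_2(F')$.

By Step 10, $Q_d(F)\cong L(M_{2^d}(K_d))$. For a $*$-regular ring $R$, $L(R)$ is isomorphic to the MOL of projections of $R$, with operations definable in the $*$-ring: $e'=1-e$, and joins by (1), where $h^+$ is definable by Lemma 10(b). Being $*$-regular is a first-order property. So $P\cong L(R^\bullet)$, where $R^\bullet$ is a $*$-regular ultraproduct of $F$-algebras $M_{2^d}(K_d)$. For a prime $p$, the element $p\cdot1$ of $R^\bullet$ is $0$ if $F=\mathbb F_p$, and invertible otherwise. The lattice $L(R^\bullet)$ is a sublattice of the lattice of submodules of the right module $R^\bullet$, so Lemma 16 applies in $C$; it also applies in $Q_2(F')$, to subspaces.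

In $Q_2(F')$ let $\bar a_1,\bar a_2,\bar a_3$ be three coordinate lines spanned by $v_1,v_2,v_3$, which are orthogonal, and let $\bar c_{1j}$ be spanned by $v_1-v_j$. Lift this to $C$ by Lemma 17. The homomorphism $\pi$ commutes with the lattice terms $G_p$; write $G_p$ and $\bar G_p$ for their values in $C$ and in $Q_2(F')$.

If $F'=\mathbb F_p$, then $F\ne\mathbb F_p$, so $G_p\wedge a_1=0$ in $C$. Applying $\pi$, $\bar G_p\wedge\bar a_1=0$. But $\bar G_p=\bar a_1$ in characteristic $p$, so $\bar a_1=0$, a contradiction.

If $F'=\mathbb Q$, then $F=\mathbb F_p$ for some $p$, so $G_p=a_1$ in $C$, hence $\bar G_p=\bar a_1$. But in characteristic $0$ we have $\bar G_p\wedge\bar a_1=0$, so again $\bar a_1=0$, a contradiction. This proves the claim and Theorem 3. $\blacksquare$
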